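# Regular completions and varieties of lattices: only two varieties survive

## A guess about distributive lattices

Distributive lattices are the tamest lattices, so here is the answer one would first guess: *every distributive lattice can be enlarged to a complete distributive lattice without disturbing the joins and meets that it already has.* More generally, one expects some varieties of lattices strictly between the smallest and the largest to be closed under such an enlargement. Let us make this precise and test it.

**Definition (completion, regular completion).** A completion of a lattice $L$ is a lattice embedding $f:L\to C$ into a complete lattice $C$. It is regular if it preserves all existing joins and meets: for every $S\subseteq L$, if $S$ has a join in $L$ then $f(\bigvee S)=\bigvee f[S]$, and if $S$ has a meet in $L$ then $f(\bigwedge S)=\bigwedge f[S]$.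

A variety of lattices is a class defined by identities; equivalently, by Birkhoff's theorem, it is closed under homomorphic images ($H$), sublattices ($S$) and products ($P$). The trivial variety consists of the one-element lattices.

**Definition (a variety admitting a regular completion).** A variety $V$ admits a regular completion if each $L\in V$ has a regular completion $f:L\to C$ with $C\in V$. There is no density condition: $C$ may contain elements far away from $f[L]$.

The standard regular completion is the MacNeille completion. For $A\subseteq L$ let $A^u$ and $A^\ell$ be the sets of upper and of lower bounds of $A$. A cut is a set $A$ with $A^{u\ell}=A$; the cuts are exactly the sets of the form $B^\ell$. They are closed under intersection, because $\bigcap_i B_i^\ell=(\bigcup_i B_i)^\ell$ (the empty intersection is $L=\emptyset^\ell$), so they form a complete lattice. Each ${\downarrow}a$ is a cut. The map $a\mapsto{\downarrow}a$ preserves existing meets since ${\downarrow}\bigwedge S=\bigcap_{s\in S}{\downarrow}s$. It preserves existing joins as well: let $b=\bigvee S$ and let $A$ be a cut containing $S$. Every upper bound of $A$ is an upper bound of $S$, hence is $\ge b$; so $b\in A^{u\ell}=A$.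 Thus ${\downarrow}b$ is the least cut containing all ${\downarrow}s$, $s\in S$. Consequently the variety of all lattices admits a regular completion, and so does the trivial variety. The issue is whether $C$ can be kept inside a given $V$.

Now the simple cases, for distributive lattices.

* **Finite lattices.** A finite lattice is complete, and the identity map is a regular completion.
* **Chains.** Cuts are down-sets, and the down-sets of a chain are linearly ordered by inclusion. So the MacNeille completion of a chain is a chain, hence distributive.
* **Boolean algebras.** It is a classical theorem that the MacNeille completion of a Boolean algebra is a Boolean algebra, hence distributive.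
* **A ladder.** Let $D$ consist of the sets $A_k=\{0,\dots,k-1\}$ and $A_k\cup\{*\}$ for $k\ge 0$, together with $E=\{0,1,2,\dots\}\cup\{*\}$. This is closed under $\cup$ and $\cap$, so it is a distributive lattice. It is complete: if a subset contains $E$ or members with unbounded $k$, its only upper bound is $E$; otherwise it is finite and has a join, namely $\emptyset$ if it is empty and the union of its members if not. So the identity is a regular completion.

The ladder passes the test but shows something to keep in mind. In $D$ we have $\bigvee_k A_k=E$, although the union of the $A_k$ misses the point $*$. Consequently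
$$\{*\}\wedge\bigvee_k A_k=\{*\},\qquad \bigvee_k\bigl(\{*\}\wedge A_k\bigr)=\emptyset. \tag{1}$$
A complete distributive lattice need not satisfy the infinite distributive law, and a join in a lattice of sets can be larger than the union.

## Each half of regularity is available in every variety

Here is stronger evidence for the guess: if one asks only for meets, or only for joins, then *every* variety is fine.

**Proposition 1.** For every variety $V$ of lattices, each $L\in V$ has a completion in $V$ preserving all existing meets. Dually, each $L\in V$ has a completion in $V$ preserving all existing joins.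

*Proof.* The class of duals of members of $V$ is again a variety. So a join-preserving completion of $L$ in $V$ is obtained by dualizing a meet-preserving completion of the dual of $L$, and it suffices to treat meets.

**Step 1: ideals stay in $V$.** An ideal is a down-set closed under finite joins of its elements. Let $I^+$ be the lattice of nonempty ideals of $L$ under inclusion. The meet of $I,J$ is $I\cap J$ (nonempty, as it contains $a\wedge b$ for $a\in I$, $b\in J$), and $I\vee J=\{x: x\le a\vee b\text{ for some }a\in I,\ b\in J\}$. We claim that for each lattice term $t$ and nonempty ideals $I_1,\dots,I_n$,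
$$t(I_1,\dots,I_n)=\{x: x\le t(a_1,\dots,a_n)\text{ for some }a_j\in I_j\}. \tag{2}$$
For a variable this says that ideals are down-sets. Suppose (2) holds for $s$ and $t$. If $x\in s(I_1,\dots,I_n)\vee t(I_1,\dots,I_n)$, then $x\le y\vee z$ with $y\le s(a_1,\dots,a_n)$ and $z\le t(b_1,\dots,b_n)$, where $a_j,b_j\in I_j$. Put $c_j=a_j\vee b_j\in I_j$. Terms are monotone, so $x\le s(c_1,\dots,c_n)\vee t(c_1,\dots,c_n)$. The same $c_j$ work for meets: $x\le s(a_1,\dots,a_n)$ and $x\le t(b_1,\dots,b_n)$ give $x\le s(c_1,\dots,c_n)\wedge t(c_1,\dots,c_n)$. The reverse inclusions are immediate. This proves (2). Hence each inequality $s\le t$ valid in $L$ is valid in $I^+$, and $I^+\in V$.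

**Step 2: the completion.** If $L$ has a least element, put $C=I^+$; otherwise put $C=I^+\cup\{\emptyset\}$. In both cases $C$ is closed under arbitrary intersections (the empty intersection being $L$), so $C$ is complete. The map $a\mapsto{\downarrow}a$ is injective, ${\downarrow}a\cap{\downarrow}b={\downarrow}(a\wedge b)$ and ${\downarrow}a\vee{\downarrow}b={\downarrow}(a\vee b)$, so it is a lattice embedding. If $\bigwedge S$ exists in $L$, then ${\downarrow}\bigwedge S=\bigcap_{s\in S}{\downarrow}s$, so existing meets are preserved.

**Step 3: adding $\emptyset$ does not leave $V$.** Suppose $L$ has no least element. Let $s\le t$ be valid in $V$ and let $I_1,\dots,I_n\in C$. If all $I_j$ are empty, both sides are $\emptyset$. Otherwise let $P$ be the intersection of the nonempty $I_j$; it is a nonempty ideal. Pick $x\in P$. Since $x$ is not least, there is $y$ with $x\not\le y$, and $c=x\wedge y<x$. Then ${\downarrow}c\subsetneq P$. Let $S'$ be the sublattice of $I^+$ generated by the nonempty $I_j$. All its members contain $P$, so ${\downarrow}c$ lies strictly below all of them, as $\emptyset$ does. Hence the map that fixes $S'$ and sends $\emptyset$ to ${\downarrow}c$ is an isomorphism of the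 sublattice $S'\cup\{\emptyset\}$ of $C$ onto the sublattice $S'\cup\{{\downarrow}c\}$ of $I^+\in V$. The inequality $s\le t$ holds in the latter, so $s(I_1,\dots,I_n)\subseteq t(I_1,\dots,I_n)$. Thus $C\in V$. $\square$

The ideal completion does lose joins. In the chain $0<1<2<\dots<\omega$ the join of $0,1,2,\dots$ is $\omega$, but the ideal $\{0,1,2,\dots\}$ is strictly smaller than ${\downarrow}\omega$, so $\bigvee_n{\downarrow}n\ne{\downarrow}\omega$ in the ideal lattice. For this chain the identity map repairs the defect. The guess says that one can always repair it.

## The guess is false for every proper nontrivial variety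

The paper "Regular Completions Of Lattices" records the following. A completion $f:L\to C$ is meet dense if each element of $C$ is a meet of elements of the image; the only varieties admitting a meet dense regular completion are the trivial variety and the variety of all lattices. If the density condition is dropped, then a variety that admits a regular completion and contains a lattice with more than one element must contain certain finite lattices. Among them are the five-element non-modular lattice $N_5$, the lattice $M_3$ consisting of $0$, $1$ and three pairwise incomparable atoms, and the benzene ring (two chains $a<b$ and $c<d$ between $0$ and $1$, with each of $a,b$ incomparable to each of $c,d$). Since $N_5$ is not distributive, this already excludes the distributive lattices. The paper poses as an open problem whether any variety other than the two extreme ones is left. None is left, and we use none of these facts in the proof.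

**Theorem 2.** If a variety $V$ of lattices contains a lattice with more than one element and admits a regular completion, then $V$ is the variety of all lattices. Hence the only varieties of lattices admitting a regular completion are the variety of one-element lattices and the variety of all lattices.

**Theorem 3.** Let $M$ be a lattice with more than one element. There is a distributive lattice $K_M$ (a sublattice of a power set, countable if $M$ is countable) such that for every regular completion $f:K_M\to C$, the lattice $M$ is a homomorphic image of a sublattice of $C$.

*Proof of Theorem 2 from Theorem 3.* A lattice in $V$ with more than one element has two elements $x<y$ (if $x\ne y$, then $x\wedge y<x$ or $x\wedge y<y$). So the two-element lattice $\mathbf 2\cong\{x,y\}$ is in $V$. The power set of $X$ is isomorphic to $\mathbf 2^X$, so every sublattice of a power set is in $V$. Let $M$ be any lattice with more than one element. Then $K_M\in V$, so there is a regular completion $f:K_M\to C$ with $C\in V$. By Theorem 3, $M\in HS(C)\subseteq V$. One-element lattices are in $V$ anyway, so $V$ contains all lattices. Conversely, both extreme varieties admit regular completions, by MacNeille.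 $\square$

It remains to prove Theorem 3: a *distributive* lattice $K$ must force an arbitrary $M$ into every regular completion.

## From single elements to intervals $[u_p,v_p]$

Fix $M$ and a regular completion $f:K\to C$ of a lattice $K$ still to be designed. Where in $C$ could $M$ come from?

It cannot come from $f[K]$: this is a distributive sublattice of $C$, and everything in $HS(f[K])$ is distributive. So we need elements of $C$ outside $f[K]$. Since $C$ is not assumed dense, the only ones we have a handle on are joins and meets of subsets of $f[K]$. So a sensible first attempt is to choose for each $p\in M$ an increasing sequence $Y_p^0\subseteq Y_p^1\subseteq\dots$ in $K$, to put $u_p=\bigvee_k f(Y_p^k)$, and to arrange that $p\mapsto u_p$ embeds $M$ in $C$.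

For joins this is promising. If each $Y^k_{m\vee n}$ is, in $K$, the join of elements lying below sets $Y_m^i\cup Y_n^i$, then regularity yields $u_{m\vee n}\le u_m\vee u_n$. The attempt stops at meets. We would need $u_m\wedge u_n\le u_{m\wedge n}$, and this is a statement about a meet of two joins. Regularity says nothing about it, because $u_m$ need not be in $f[K]$; nor can we compute $u_m\wedge u_n$ as $\bigvee_k f(Y_m^k\cap Y_n^k)$, since (1) shows that such a rule can fail even in a complete distributive lattice.

The way around is not to compute $u_m\wedge u_n$ but to bound it from above by a second family, this time of meets. Take also decreasing sequences $W_p^0\supseteq W_p^1\supseteq\dots$ in $K$ and $v_p=\bigwedge_k f(W_p^k)$, with $u_p\le v_p$. Joins are to be controlled by the $u$'s and meets by the $v$'s, and the element $p$ of $M$ is to be represented by the whole interval $[u_p,v_p]$. This gives $M$ as a quotient of a sublattice, and a quotient is all that a variety needs.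

**Lemma 4.** Let $M$ and $C$ be lattices, and let $u_p,v_p\in C$ ($p\in M$) satisfy, for all $m,n,p,q\in M$:

1. if $p\le q$ then $u_p\le u_q$ and $v_p\le v_q$; also $u_p\le v_p$;
2. $u_{m\vee n}=u_m\vee u_n$;
3. $v_{m\wedge n}=v_m\wedge v_n$;
4. if $u_m\le v_n$ then $m\le n$.

Then $S=\{c\in C:u_m\le c\le v_m\text{ for some }m\in M\}$ is a sublattice of $C$, and sending $c$ to that $m$ is a homomorphism $\varphi$ of $S$ onto $M$.

*Proof.* **Step 1: $\varphi$ is well defined and onto.** If $u_m\le c\le v_m$ and $u_n\le c\le v_n$, then $u_m\le v_n$ and $u_n\le v_m$, so $m=n$ by condition 4. It is onto because $u_m\le u_m\le v_m$ gives $\varphi(u_m)=m$.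

**Step 2: joins and meets.** Let $\varphi(c)=m$ and $\varphi(d)=n$. By conditions 1 and 2,
$$u_{m\vee n}=u_m\vee u_n\le c\vee d\le v_m\vee v_n\le v_{m\vee n},$$
where the last inequality is just monotonicity of $v$. By conditions 1 and 3,
$$u_{m\wedge n}\le u_m\wedge u_n\le c\wedge d\le v_m\wedge v_n=v_{m\wedge n}.$$
So $c\vee d,\,c\wedge d\in S$, with $\varphi(c\vee d)=m\vee n$ and $\varphi(c\wedge d)=m\wedge n$. $\square$

**Example.** Let $M=M_3$ with atoms $e_1,e_2,e_3$. Let us see directly that conditions 1–4 prevent $C$ from being distributive. We have $u_{e_1}\le u_1=u_{e_2}\vee u_{e_3}$. If $C$ were distributive, then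
$$u_{e_1}=(u_{e_1}\wedge u_{e_2})\vee(u_{e_1}\wedge u_{e_3})\le(v_{e_1}\wedge v_{e_2})\vee(v_{e_1}\wedge v_{e_3})=v_0,$$
so $e_1\le 0$ by condition 4, which is false.

So we need a lattice of sets $K$ containing $Y_p^k$ and $W_p^k$ such that regularity enforces conditions 1–4.

## Separating pairs, and why one counter is not enough

We look for points. Condition 4 asks for a witness whenever $m\not\le n$, so let us begin with points that are *separating pairs* $(p_0,q_0)$ with $p_0\not\le q_0$ in $M$, and with sets without levels,
$$Y_r=\{(p_0,q_0):p_0\le r\},\qquad W_s=\{(p_0,q_0):s\not\le q_0\}.$$
Then $Y_r\subseteq W_r$, because $p_0\le r\le q_0$ is impossible; and if $m\not\le n$, the point $(m,n)$ lies in $Y_m$ but not in $W_n$. What is missing is the join: if $p=m\vee n$ differs from $m$ and $n$, the point $(p,m)$ lies in $Y_p$ but not in $Y_m\cup Y_n$.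

Still, one observation is valuable. Let $(p_0,q_0)\in Y_{m\vee n}$, that is, $p_0\le m\vee n$. If both $m\le q_0$ and $n\le q_0$, then $p_0\le q_0$, which is false. Hence
$$p_0\le m\vee n,\ p_0\not\le q_0\quad\Longrightarrow\quad m\not\le q_0\ \text{ or }\ n\not\le q_0. \tag{3}$$
So one of $(m,q_0)$, $(n,q_0)$ is again a separating pair. It lies in $Y_m\cup Y_n$ and has the same second coordinate. As with the point $*$ in the ladder, we would like the old point to be inseparable from such new points: every $Z\in K$ that contains the new points should contain the old one. Levels are meant to do this: the new point should enter $Y_m$ only at a very high level $N$, so high that a given $Z$, which involves finitely many levels, does not notice.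

The simplest implementation attaches one counter $h\in\{0,1,2,\dots\}$ to each point and puts $Y_r^k=\{(p_0,q_0,h):p_0\le r,\ h\le k\}$. It fails. If $p=m\vee n$, then $Y_p^k\cap Y_m^i=Y_m^{\min(i,k)}$, so the sets $Y_p^k\cap(Y_m^i\cup Y_n^i)$ stop growing at $i=k$, and their join is $Y_m^k\cup Y_n^k$. If $p\neq m,n$, this misses $(p,m,0)\in Y_p^k$. The trouble is that the new point must be in $Y_p$ at the old low level $k$ and in $Y_m$ only at the high level $N$. So *the level must depend on the element of $M$*, and we take as counter a function on $M$.

## The lattice $K_M$

Let $M$ be a lattice with more than one element, and let $\omega=\{0,1,2,\dots\}$ with $n<\infty$ for all $n\in\omega$.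

**Definition (the set $X$).** $X$ is the set of all pairs $\xi=(a,b)$ of functions $a,b:M\to\omega\cup\{\infty\}$ such that $a$ is order-reversing, $b$ is order-preserving, and there are $p_0,q_0\in M$ with
$$p_0\not\le q_0,\qquad \{r:a(r)<\infty\}={\uparrow}p_0,\qquad\{s:b(s)<\infty\}={\downarrow}q_0 .$$

The elements $p_0,q_0$ are determined by $\xi$. Since $p_0\not\le q_0$, the sets ${\uparrow}p_0$ and ${\downarrow}q_0$ are disjoint.

**Definition (the lattice $K_M$).** For $p\in M$ and $k\in\omega$ put
$$Y_p^k=\{(a,b)\in X:a(p)\le k\},\qquad W_p^k=\{(a,b)\in X:b(p)>k\}.$$
$K=K_M$ is the sublattice of the power set of $X$ generated by all these sets.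

$K$ is distributive, being a lattice of sets, and it is countable if $M$ is, having then countably many generators. Its elements have a normal form. The finite intersections of finite unions of generators contain the generators and are closed under $\cap$; they are closed under $\cup$ because $\bigcap_iA_i\cup\bigcap_jB_j=\bigcap_{i,j}(A_i\cup B_j)$. So every element of $K$ is of this form, and dually every element is a finite union of finite intersections of generators.

**Example.** Let $M=\{0<1\}$. The only choice is $p_0=1$, $q_0=0$, so $a(0)=\infty=b(1)$, and a point is given by the two numbers $s=a(1)$ and $t=b(0)$. Thus $X=\omega\times\omega$, $Y_0^k=\emptyset$, $Y_1^k=\{s\le k\}$, $W_0^k=\{t>k\}$, $W_1^k=X$.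

**Lemma 5.**

1. $Y_p^k\subseteq Y_p^{k+1}$ and $W_p^{k+1}\subseteq W_p^k$. If $p\le q$ then $Y_p^k\subseteq Y_q^k$ and $W_p^k\subseteq W_q^k$.
2. $Y_p^k\subseteq W_p^l$ for all $k,l$.
3. If $m\not\le n$ in $M$, then $Y_m^0\not\subseteq W_n^0$.

*Proof.* (1) The first two inclusions are clear. Let $p\le q$. If $a(p)\le k$ then $a(q)\le a(p)\le k$; if $b(p)>k$ then $b(q)\ge b(p)>k$.

(2) If $a(p)\le k<\infty$, then $p\in{\uparrow}p_0$, hence $p\notin{\downarrow}q_0$, and so $b(p)=\infty>l$.

(3) Let $a=0$ on ${\uparrow}m$ and $a=\infty$ elsewhere; let $b=0$ on ${\downarrow}n$ and $b=\infty$ elsewhere. As ${\uparrow}m$ is an up-set, $a$ is order-reversing; as ${\downarrow}n$ is a down-set, $b$ is order-preserving. With $p_0=m\not\le n=q_0$ we see $(a,b)\in X$. Since $a(m)=0$ and $b(n)=0$, this point lies in $Y_m^0$ but not in $W_n^0$. $\square$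

## The infinite join and the infinite meet in $K_M$

**Lemma 6.** Let $m,n\in M$ and $k\in\omega$.

(J) If $p=m\vee n$, then in $K$: $\;Y_p^k=\bigvee_{i\in\omega}\bigl(Y_p^k\cap(Y_m^i\cup Y_n^i)\bigr)$.

(M) If $p=m\wedge n$, then in $K$: $\;W_p^k=\bigwedge_{i\in\omega}\bigl(W_p^k\cup(W_m^i\cap W_n^i)\bigr)$.

Before the proof, let us watch (J) at work in $M_3$, with $1=e_2\vee e_3$ and $k=2$. Let $\xi=(a,b)$ with $a(e_1)=5$, $a(1)=2$, $b(e_2)=3$, $b(0)=1$ and all other values $\infty$; so $p_0=e_1$ and $q_0=e_2$. It lies in $Y_1^2$ but in no $Y_{e_2}^i$ or $Y_{e_3}^i$. Consider $Z=Y_{e_1}^4\cup Y_{e_3}^9\cup W_{e_2}^3$, which does not contain $\xi$. To show that $Z$ is not an upper bound we use (3). Since $e_2\le q_0$, we cannot move $p_0$ to $e_2$, but we can move it to $e_3$. Let $a'(e_3)=10$, $a'(1)=2$ and $a'=\infty$ elsewhere. Then $\xi'=(a',b)\in X$ lies in $Y_1^2\cap Y_{e_3}^{10}$. It avoids $Z$, since $a'(e_1)=\infty>4$, $a'(e_3)=10>9$ and $b(e_2)=3$. So $Z$ fails to contain the member $i=10$ of the family.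

*Proof of (J).* **Step 1: reduce to an upper bound of simple shape.** By definition $Y_p^k$ is an upper bound of the family. Let $Z\in K$ be any upper bound; we must show $Y_p^k\subseteq Z$. Write $Z$ as a finite intersection of finite unions of generators. Each of these unions contains $Z$, so it is an upper bound too, and it suffices to show that $Y_p^k$ is contained in each of them. So we may assume
$$Z=\bigcup_{(r,k')\in R}Y_r^{k'}\cup\bigcup_{(s,l)\in T}W_s^{l}\qquad(R,T\text{ finite}).$$

**Step 2: locate a bad point.** Suppose there is $\xi=(a,b)\in Y_p^k\setminus Z$, with associated $p_0,q_0$. If $a(m)<\infty$ or $a(n)<\infty$, then $\xi\in Y_p^k\cap(Y_m^i\cup Y_n^i)\subseteq Z$ for large $i$, a contradiction. So $a(m)=a(n)=\infty$.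

**Step 3: exchange it for a point of the family.** Since $a(p)\le k<\infty$, we have $p_0\le p=m\vee n$. By (3), $m\not\le q_0$ or $n\not\le q_0$. The situation is symmetric in $m$ and $n$; assume $m\not\le q_0$. Choose $N\in\omega$ larger than every $k'$ occurring in $R$, and define
$$a'(r)=\min(N,a(r))\ \text{ if }r\ge m,\qquad a'(r)=\infty\ \text{ otherwise.}$$
Then $a'$ is order-reversing: let $r\le s$. If $r\ge m$ then $s\ge m$ and $a'(s)=\min(N,a(s))\le\min(N,a(r))=a'(r)$; if $r\not\ge m$ then $a'(r)=\infty$. Moreover $\{a'<\infty\}={\uparrow}m$, and $m\not\le q_0$. So $\xi'=(a',b)\in X$.

**Step 4: the new point is in the family but not in $Z$.** We have $p\ge m$, so $a'(p)\le a(p)\le k$; and $a'(m)=\min(N,\infty)=N$. Hence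
$$\xi'\in Y_p^k\cap Y_m^N\subseteq Y_p^k\cap(Y_m^N\cup Y_n^N).$$
For $(r,k')\in R$ we have $a(r)>k'$ because $\xi\notin Z$, and so $a'(r)\ge\min(N,a(r))>k'$; thus $\xi'\notin Y_r^{k'}$. For $(s,l)\in T$ we have $b(s)\le l$ because $\xi\notin Z$, and $b$ is unchanged; thus $\xi'\notin W_s^l$. So $\xi'\notin Z$, although $Z$ contains the member $i=N$ of the family. This contradiction shows $Y_p^k\subseteq Z$.

Note why changing $a$ so drastically does no harm: finite values $a(r)$ with $r\not\ge m$ become $\infty$, but this only takes the point *out* of sets $Y_r^{k'}$, and out is where we want it, with the single exception of $Y_p^k$, which is protected by $p\ge m$.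

*Proof of (M).* The plan is the same, with $b$ changed and $a$ kept.

**Step 1: reduce to a lower bound of simple shape.** By definition $W_p^k$ is a lower bound of the family. Let $Z\in K$ be a lower bound; we must show $Z\subseteq W_p^k$. Write $Z$ as a finite union of finite intersections of generators. Each of these intersections is contained in $Z$, hence is a lower bound, and it suffices to treat each of them. So we may assume
$$Z=\bigcap_{(r,k')\in R}Y_r^{k'}\cap\bigcap_{(s,l)\in T}W_s^{l}\qquad(R,T\text{ finite}).$$

**Step 2: locate a bad point.** Suppose there is $\xi=(a,b)\in Z\setminus W_p^k$, with associated $p_0,q_0$. So $b(p)\le k$, and therefore $p\le q_0$. If $b(m)<\infty$ or $b(n)<\infty$, then for large $i$ we have $\xi\notin W_m^i\cap W_n^i$, so $\xi\notin W_p^k\cup(W_m^i\cap W_n^i)$, contradicting $\xi\in Z$. So $b(m)=b(n)=\infty$.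

**Step 3: exchange.** If both $p_0\le m$ and $p_0\le n$, then $p_0\le m\wedge n=p\le q_0$, which is false. By symmetry assume $p_0\not\le m$. Choose $N\in\omega$ larger than every $l$ occurring in $T$, and define
$$b'(s)=\min(N,b(s))\ \text{ if }s\le m,\qquad b'(s)=\infty\ \text{ otherwise.}$$
Then $b'$ is order-preserving: let $s\le t$. If $t\le m$ then $s\le m$ and $b'(s)=\min(N,b(s))\le\min(N,b(t))=b'(t)$; if $t\not\le m$ then $b'(t)=\infty$. Moreover $\{b'<\infty\}={\downarrow}m$, and $p_0\not\le m$. So $\xi'=(a,b')\in X$.

**Step 4: the new point is in $Z$ but not in a member of the family.** We have $p\le m$, so $b'(p)\le b(p)\le k$ and $\xi'\notin W_p^k$. Also $b'(m)=N$, so $\xi'\notin W_m^N$. For $(s,l)\in T$ we have $b(s)>l$ because $\xi\in Z$, and so $b'(s)\ge\min(N,b(s))>l$; thus $\xi'\in W_s^l$. For $(r,k')\in R$ we have $a(r)\le k'$, and $a$ is unchanged; thus $\xi'\in Y_r^{k'}$. So $\xi'\in Z$ but $\xi'\notin W_p^k\cup(W_m^N\cap W_n^N)$, a contradiction. Hence $Z\subseteq W_p^k$. $\square$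

## Forcing $M$ into every regular completion of $K_M$

*Proof of Theorem 3.* Let $f:K\to C$ be a regular completion of $K=K_M$. In $C$ put
$$u_p=\bigvee_kf(Y_p^k),\qquad v_p=\bigwedge_kf(W_p^k)\qquad(p\in M).$$
We check the four conditions of Lemma 4.

**Condition 1 (order).** If $p\le q$, then $f(Y_p^k)\le f(Y_q^k)$ and $f(W_p^k)\le f(W_q^k)$ for all $k$ by Lemma 5(1), so $u_p\le u_q$ and $v_p\le v_q$. By Lemma 5(2), $f(Y_p^k)\le f(W_p^l)$ for all $k,l$, so $u_p\le v_p$.

**Condition 2 (joins of the $u$'s).** Let $p=m\vee n$. Then $u_p\ge u_m\vee u_n$ by condition 1. For the converse, Lemma 6(J) exhibits $Y_p^k$ as a join in $K$. Since $f$ preserves this join and is a lattice homomorphism, we have for each $k$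
$$f(Y_p^k)=\bigvee_i\Bigl(f(Y_p^k)\wedge\bigl(f(Y_m^i)\vee f(Y_n^i)\bigr)\Bigr)\le u_m\vee u_n .$$
Taking the join over $k$ gives $u_p\le u_m\vee u_n$.

**Condition 3 (meets of the $v$'s).** Let $p=m\wedge n$. Then $v_p\le v_m\wedge v_n$ by condition 1. By Lemma 6(M) and regularity, for each $k$,
$$f(W_p^k)=\bigwedge_i\Bigl(f(W_p^k)\vee\bigl(f(W_m^i)\wedge f(W_n^i)\bigr)\Bigr)\ge v_m\wedge v_n .$$
Taking the meet over $k$ gives $v_p\ge v_m\wedge v_n$.

**Condition 4 (separation).** If $u_m\le v_n$, then $f(Y_m^0)\le u_m\le v_n\le f(W_n^0)$. Since $f$ is a lattice embedding, $Y_m^0\subseteq W_n^0$, and so $m\le n$ by Lemma 5(3).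

By Lemma 4, $M$ is a homomorphic image of the sublattice $S$ of $C$. $\square$

With this, Theorem 2 is proved as well.

## Weaker hypotheses, free sublattices, and one countable test lattice

The proof used little of regularity, and for suitable $M$ its conclusion can be sharpened. Recall that a lattice $M$ is projective if for every surjective homomorphism $\varphi:A\to B$ and every homomorphism $h:M\to B$ there is a homomorphism $g:M\to A$ with $\varphi g=h$. For example, free lattices are projective: choose $\varphi$-preimages of the images of the free generators and extend. We write $F(\kappa)$ for the free lattice on $\kappa$ generators. A lattice is $\sigma$-complete if its countable subsets have joins and meets, and $f$ is $\sigma$-regular if it preserves existing countable joins and meets. A lattice identity is nontrivial if it fails in some lattice.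

**Theorem 7.**

1. (Weaker hypotheses.) Theorem 3 holds for every lattice embedding $f:K_M\to C$ such that increasing $\omega$-sequences in $C$ have joins, decreasing $\omega$-sequences in $C$ have meets, and $f$ preserves existing joins of increasing $\omega$-sequences and existing meets of decreasing $\omega$-sequences. In particular it holds for $\sigma$-complete $C$ and $\sigma$-regular $f$.
2. (Classes that are not varieties.) If a class $\mathcal C$ of lattices is closed under sublattices and homomorphic images, and every distributive lattice has a regular completion lying in $\mathcal C$, then $\mathcal C$ contains all lattices.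
3. (Free sublattices.) For every cardinal $\kappa\ge2$, every regular completion of $K_{F(\kappa)}$ contains a sublattice isomorphic to the free lattice $F(\kappa)$. More generally, if $M$ is a projective lattice with more than one element, every regular completion of $K_M$ contains a copy of $M$.
4. (One countable test lattice.) There is a single countable distributive lattice $K^*=K_{F(\aleph_0)}$ such that every regular completion of $K^*$ contains a copy of $F(\aleph_0)$. Hence no regular completion of $K^*$ satisfies a nontrivial lattice identity. So a variety $V$ in which the one lattice $K^*$ has a regular completion is the variety of all lattices.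

*Proof.* (1) The proof of Theorem 3 used in $C$ only the existence of the joins $u_p$ and the meets $v_p$, and of $f$ only the preservation of the joins and meets in Lemma 6. By Lemma 5(1), $f(Y_p^k)$ increases and $f(W_p^k)$ decreases with $k$. Likewise $Y_p^k\cap(Y_m^i\cup Y_n^i)$ increases and $W_p^k\cup(W_m^i\cap W_n^i)$ decreases with $i$. So only joins of increasing and meets of decreasing $\omega$-sequences occur.

(2) Let $M$ have more than one element. Then $K_M$ has a regular completion $C\in\mathcal C$, and $M\in HS(C)\subseteq\mathcal C$ by Theorem 3. One-element lattices are sublattices of others.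

(3) Let $\varphi:S\to M$ be the surjection of Lemma 4. If $M=F(\kappa)$, choose $\varphi$-preimages in $S$ of the free generators and extend this choice to a homomorphism $g:M\to S$. Then $\varphi g$ fixes the generators, so $\varphi g=\mathrm{id}_M$ and $g$ is injective; its image is a sublattice of $C$ isomorphic to $M$. If $M$ is projective, a homomorphism $g$ with $\varphi g=\mathrm{id}_M$ exists by definition (take $A=S$, $B=M$, $h=\mathrm{id}_M$), and it is again injective.

(4) The first claim is (3) for $\kappa=\aleph_0$; since $F(\aleph_0)$ is countable, so is $K^*$. An identity valid in a regular completion $C$ of $K^*$ is valid in the sublattice isomorphic to $F(\aleph_0)$. An identity involves finitely many variables, so if it is valid in $F(\aleph_0)$, it holds for distinct free generators and hence, by applying homomorphisms, in all lattices. So $C$ satisfies no nontrivial identity. If $C\in V$, then $V$ satisfies no nontrivial identity, that is, $V$ is the variety of all lattices. $\square$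

Compare this with Proposition 1. Let $V$ be a variety that contains a lattice with more than one element and is not the variety of all lattices. Every member of $V$ has a completion in $V$ preserving all existing meets, and another one preserving all existing joins. But $V$ does not admit completions preserving both, and this already fails for one countable distributive lattice: $K^*$ belongs to $V$, as a sublattice of a power set, and by Theorem 7(4) it has no regular completion in $V$. So both halves of regularity are needed in Theorem 2.
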